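\title{Disjoint cycles of prescribed lengths through independent edges: the cost of $4$-cycles}

\begin{abstract}
Let $G$ be a graph of order $n=n_1+\dots+n_k$ with all $n_i\ge4$, and let $e_1,\dots,e_k$ be independent edges of $G$. We ask which minimum degree forces disjoint cycles $C_1,\dots,C_k$ of orders $n_1,\dots,n_k$ with $e_i$ on $C_i$. The natural bound $(n+2k)/2$ fails for every $k\ge3$; the smallest of our counterexamples has $16$ vertices, and the obstruction comes from the cycles of order $4$. For fixed $k$ and large $n$ we prove that minimum degree $\frac12(n+2k+\max\{s-1,0\})$ suffices, where $s$ is the number of $n_i$ equal to $4$. This is best possible whenever $s\ge1$, and for $s=0$ whenever all $n_i$ are even. In particular, for large $n$ the bound $(n+2k)/2$ suffices exactly when $s\le1$, or $s=2$ and $n$ is odd.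
\end{abstract}

\section{Introduction}\label{sec:intro}

Graphs are finite and simple. The order of a graph is its number of vertices, and $\delta(G)$ is the minimum degree of $G$. Subgraphs are \emph{disjoint} if no two of them share a vertex, and edges are \emph{independent} if no two of them share a vertex. Let $G$ have order $n$, let $e_1,\dots,e_k$ be independent edges of $G$, and let $n=n_1+\dots+n_k$. We say that \emph{the required cycles exist} if $G$ has disjoint cycles $C_1,\dots,C_k$ of orders $n_1,\dots,n_k$ with $e_i\in E(C_i)$ for all $i$. Since the orders add up to $n$, such cycles cover $G$: we ask for a spanning $2$-regular subgraph in which the order of every component and one edge of every component are prescribed. The problem, which comes from \cite{problem}, is to prove or disprove the following statement.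

\begin{quote}
(Q) Let $k\ge2$ and let $G$ be a graph of order $n$ with $\delta(G)\ge(n+2k)/2$. Then for any independent edges $e_1,\dots,e_k$ of $G$ and any partition $n=n_1+\dots+n_k$ with all $n_i\ge4$, the required cycles exist.
\end{quote}

The bound $(n+2k)/2$ is the one to guess. Delete the $2k$ endvertices of the prescribed edges. The cycles become $k$ paths that cover the remaining $w=n-2k$ vertices, and the remaining graph has minimum degree at least $(n+2k)/2-2k=w/2$, which is the degree in Dirac's theorem on Hamilton cycles. Two simple graphs (Examples~\ref{ex:indep} and~\ref{ex:cliques}) show that a degree smaller by one does not suffice in general. Nevertheless (Q) is false for every $k\ge3$.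

\begin{theorem}\label{thm:counter}
Let $k\ge3$ and let $n=n_1+\dots+n_k$ with $n$ even, all $n_i\ge4$, $n_1=n_2=4$ and $n\ge2k+10$; for example, $n_1=\dots=n_{k-1}=4$ and $n_k\ge8$ even. Then there are a graph $G$ of order $n$ with $\delta(G)=(n+2k)/2$ and independent edges $e_1,\dots,e_k$ of $G$ for which the required cycles do not exist.
\end{theorem}

Each further cycle of order $4$ raises the necessary degree by one half.

\begin{proposition}\label{prop:lower}
Let $n=n_1+\dots+n_k$ with all $n_i\ge4$ and $n_1=\dots=n_s=4$, where $1\le s\le k$, and suppose that $n-2k\ge5s-1$. Then there are a graph $G$ of order $n$ with $\delta(G)=\lceil(n+2k+s-1)/2\rceil-1$ and independent edges $e_1,\dots,e_k$ of $G$ for which the required cycles do not exist.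
\end{proposition}

For $n$ large in terms of $k$ this is the only correction that (Q) needs.

\begin{theorem}\label{thm:main}
For every $k\ge2$ there is $N(k)$ such that the following holds. Let $n=n_1+\dots+n_k\ge N(k)$ with all $n_i\ge4$, let $s=|\{i:n_i=4\}|$, and let $G$ be a graph of order $n$ with
\[
\delta(G)\ \ge\ \tfrac12\bigl(n+2k+\max\{s-1,0\}\bigr).
\]
Then for any independent edges $e_1,\dots,e_k$ of $G$ the required cycles exist.
\end{theorem}

By Proposition~\ref{prop:lower}, for large $n$ the bound is best possible for every partition with $s\ge1$. For $s=0$ it is best possible whenever all $n_i$ are even, by Example~\ref{ex:indep}.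

\begin{corollary}\label{cor:main}
For every $k\ge2$ there is $N'(k)$ such that the following holds for $n\ge N'(k)$.
\begin{itemize}
\item[(a)] The condition $\delta(G)\ge(n+2k)/2$ suffices for the partition $(n_1,\dots,n_k)$ if and only if $s\le1$, or $s=2$ and $n$ is odd. In particular, for large $n$ statement \textup{(Q)} is true for $k=2$, and it is true for every $k$ if all $n_i\ge5$.
\item[(b)] The least minimum degree that suffices for all partitions into parts at least $4$ simultaneously is exactly $\lceil(n+3k-2)/2\rceil$.
\end{itemize}
\end{corollary}

We do not settle the case $k=2$ for small $n$, nor the exact threshold when $n$ is bounded in terms of $k$.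

Section~\ref{sec:lower} contains the constructions and the proof of the corollary. Section~\ref{sec:idea} explains the idea of the proof of Theorem~\ref{thm:main}, which occupies Sections~\ref{sec:tools}--\ref{sec:E2}.

\section{Reduction to paths, and the lower bounds}\label{sec:lower}

Write $e_i=x_iy_i$ and call the $2k$ vertices $x_i,y_i$ the \emph{terminals}. Let $W$ be the set of all other vertices, and put
\[
H=G[W],\qquad w=|W|=n-2k,\qquad m_i=n_i-2\ge2,
\]
so that $\sum_i m_i=w$. If the required cycles exist, then $C_i$ contains no terminal other than $x_i$ and $y_i$, because the other terminals lie on the other cycles; hence $C_i-x_i-y_i$ is a path of order $m_i$ in $H$. Conversely, such a path closes up through $e_i$ if its ends are adjacent to $x_i$ and $y_i$. So the required cycles exist if and only if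
\begin{quote}
(P) $W$ can be partitioned into paths $P_1,\dots,P_k$ of $H$ of orders $m_1,\dots,m_k$ such that $P_i$ has one end adjacent to $x_i$ and the other end adjacent to $y_i$.
\end{quote}
We say that $v$ \emph{misses} $u$ if $u\ne v$ and $uv\notin E(G)$. If the largest number of vertices missed by a vertex is $d$, then $\delta(G)=n-1-d$. All graphs in this section are complete graphs with some edges deleted, and the edges $e_i$ are never deleted.

\begin{example}[A large independent set]\label{ex:indep}
Let all $n_i$ be even. Delete all edges inside a set $I\subseteq W$ with $|I|=w/2+1$. Then $\delta(G)=n-1-w/2=(n+2k)/2-1$. A path of even order $m_i$ has at most $m_i/2$ vertices in $I$, so the paths in (P) cover at most $w/2$ vertices of $I$, and (P) fails.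
\end{example}

\begin{example}[Two cliques]\label{ex:cliques}
Let $w$ be even and let $m_i>w/2$ for some $i$. Split $W$ into two sets of size $w/2$ and delete all edges between them. Again $\delta(G)=(n+2k)/2-1$, and $H$ has no path of order $m_i$.
\end{example}

In both examples the terminals play no role. The counterexamples to (Q) use them: at degree $(n+2k)/2$ a terminal may still miss almost half of $W$, and the vertices that it does see may form an almost independent set.

\begin{example}[Sixteen vertices]\label{ex:16}
Let $k=3$ and $(n_1,n_2,n_3)=(4,4,8)$, so that $n=16$, $w=10$ and $(n+2k)/2=11$. Every vertex may miss four others. Let $W=I\cup B\cup\{r\}$ with $|I|=5$ and $|B|=4$. Delete the edges inside $I$ and the edges between $\{x_1,y_1,x_2,y_2\}$ and $B$. A vertex of $I$ misses the four other vertices of $I$, a vertex of $B$ misses four terminals, and each of these four terminals misses $B$; thus $\delta(G)=11$. The path $P_1$ is a single edge whose two vertices are adjacent to $x_1$ and $y_1$, so it avoids $B$. Since $I$ is independent, $P_1$ contains $r$. For the same reason $P_2$ contains $r$, and (P) fails.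
\end{example}

With $s$ cycles of order $4$ one replaces $r$ by $s-1$ vertices.

\begin{proof}[Proof of Proposition~\ref{prop:lower}]
Let $d=\lceil(w-s)/2\rceil$. Since $w-s\ge4s-1$, we have $d\ge2s$. Partition $W=I\cup B\cup R$ with $|I|=d+1$, $|R|=s-1$ and $|B|=w-s-d=\lfloor(w-s)/2\rfloor\le d$. Delete the edges inside $I$ and the edges between $\{x_i,y_i:i\le s\}$ and $B$. Vertices of $I$ miss $d$ vertices, vertices of $B$ miss $2s\le d$, the terminals $x_i,y_i$ with $i\le s$ miss $|B|\le d$, and the other vertices miss none. Hence
\[
\delta(G)=n-1-\Bigl\lceil\frac{n-2k-s}2\Bigr\rceil=\Bigl\lfloor\frac{n+2k+s-2}2\Bigr\rfloor=\Bigl\lceil\frac{n+2k+s-1}2\Bigr\rceil-1 .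
\]
Suppose that (P) holds. For $i\le s$ the path $P_i$ is an edge whose vertices are adjacent to $x_i$ and $y_i$, so it lies in $I\cup R$, and it meets $R$ because $I$ is independent. This needs $s$ distinct vertices of $R$, but $|R|=s-1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Apply Proposition~\ref{prop:lower} with $s=2$. We have $n-2k\ge10\ge5s-1$, and $\lfloor(n+2k+s-2)/2\rfloor=(n+2k)/2$ since $n$ is even. In the example of the theorem, $n\ge4k+4\ge2k+10$ because $k\ge3$.
\end{proof}

\begin{remark}
Only order $4$ is trapped in this way. In the graph of Proposition~\ref{prop:lower}, a path with vertices in $I,B,I$ or in $I,B,B,I$ has both ends adjacent to all terminals and avoids $R$. A path of order $2$ has no inner vertex in which to visit $B$.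
\end{remark}

\begin{remark}
Let $n=4k$ and all $n_i=4$. Then $w=2k$, and Proposition~\ref{prop:lower} applies with $s=\lfloor(2k+1)/5\rfloor$. It shows that minimum degree $\lfloor(6k+s-2)/2\rfloor=\frac{16}5k-O(1)=\frac45n-O(1)$ does not suffice, whereas (Q) asks for $\frac34n$.
\end{remark}

\begin{proof}[Proof of Corollary~\ref{cor:main}, given Theorem~\ref{thm:main}]
Take $n\ge N(k)$ so large that also $n>4k$ and $n-2k\ge5k-1$.

(a) If $s\le1$, Theorem~\ref{thm:main} applies directly. If $s=2$ and $n$ is odd, then $\delta(G)\ge(n+2k)/2$ implies $\delta(G)\ge(n+2k+1)/2$, and it applies again. If $s=2$ and $n$ is even, or $s\ge3$, then $\lfloor(n+2k+s-2)/2\rfloor\ge(n+2k)/2$, so the graph of Proposition~\ref{prop:lower} satisfies the degree condition and has no required cycles. For $k=2$ and $n>8$ we have $s\le1$.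

(b) Since $n>4k$ we have $s\le k-1$, so $\lceil(n+3k-2)/2\rceil$ suffices by Theorem~\ref{thm:main}. The partition $(4,\dots,4,n-4k+4)$ has $s=k-1\ge1$, and for it Proposition~\ref{prop:lower} shows that a degree smaller by one does not suffice.
\end{proof}

\section{Degree inequalities and the idea of the upper bound}\label{sec:idea}

From now on $G$, $e_1,\dots,e_k$ and $n_1,\dots,n_k$ are as in Theorem~\ref{thm:main}, and we prove (P). We number the indices so that $m_k$ is the largest $m_i$; then $m_k\ge w/k$. Property (P) is symmetric in $x_i$ and $y_i$, so we may also exchange these two names when convenient. An index $i$ with $m_i=2$ is a \emph{four}. There are $s$ fours, and $k$ is not one of them once $w>2k$.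

Let $\sigma=\max\{1,s\}$ and $D=n-1-\delta(G)$. Every vertex misses at most $D$ vertices, and the hypothesis $2\delta(G)\ge n+2k+\sigma-1$ reads
\begin{equation}\label{eq:D}
2D\le w-1-\sigma .
\end{equation}
For every vertex $v$ of $G$ let $N(v)$ be the set of its neighbors \emph{in $W$}, and for $u\in W$ let $\mu(u)$ be the number of terminals that $u$ misses. A vertex $u\in W$ misses at most $D-\mu(u)$ vertices of $W$. Since $D\le w/2-1$, we obtain for $u\in W$ and every terminal $z$
\begin{equation}\label{eq:deg}
|N(u)|\ge w-1-D+\mu(u)\ge\frac w2,\qquad |N(z)|\ge w-D\ge\frac w2+1,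
\end{equation}
and, from $|N(u)\cap N(z)|\ge|N(u)|+|N(z)|-w$,
\begin{equation}\label{eq:common}
|N(u)\cap N(z)|\ge w-1-2D+\mu(u)\ge\sigma+\mu(u).
\end{equation}

A graph $H$ with minimum degree $w/2$ either expands well or is close to one of the graphs in Examples~\ref{ex:indep} and~\ref{ex:cliques}. In the first case we split $W$ at random and find each long path by a theorem on Hamilton cycles in robust expanders; there the exact degree does not matter. In the second case $W$ has two parts of size about $w/2$, most edges needed for the paths are abundant, and everything depends on a few scarce edges: edges between the two near-cliques, or edges inside a side of the near-bipartite graph. A terminal that sees almost nothing of one part restricts where its path can end and so raises the demand for scarce edges. The term $\mu(u)$ in \eqref{eq:deg} and \eqref{eq:common} pays for this: almost all vertices of that part miss the terminal, and so each of them has one more neighbor in $W$. The proof compares demand and supply exactly. The next example shows the mechanism in the case $s=2$, $n$ odd, just above Example~\ref{ex:16}.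

\begin{example}[Seventeen vertices]\label{ex:17}
Let $k=3$ and $(n_1,n_2,n_3)=(4,4,9)$, so that $n=17$ and $w=11$. Both (Q) and Theorem~\ref{thm:main} ask for $\delta(G)\ge12$, that is, $D\le4$. Let us imitate Example~\ref{ex:16}. The terminals $x_1,y_1,x_2,y_2$ miss four vertices $b_1,\dots,b_4$, there is one vertex $r$ adjacent to everything, and $A=\{a_1,\dots,a_6\}$ is the rest of $W$. Two things are forced. First, each $b_j$ has spent its four non-adjacencies on terminals, so it is adjacent to all of $W$. Second, $A$ cannot be independent, because a vertex of $A$ misses at most four of the other five. Let $H[A]$ be the matching $a_1a_2,a_3a_4,a_5a_6$, and let all remaining edges be present. Then (P) holds with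
\[
P_1=a_1r,\qquad P_2=a_3a_4,\qquad P_3=b_1a_2b_2a_5b_3a_6b_4 .
\]
One four uses the only common neighbor $r$ outside $A$, and the other uses an edge inside $A$ that the degree condition forces. With $B=\{b_1,\dots,b_4,r\}$, the differences $|P_i\cap A|-|P_i\cap B|$ are $0,+2,-1$. They must add up to $|A|-|B|=1$, and the long path restores the balance.
\end{example}

The longest path $P_k$ has a second task: it has linear length, so it can collect all vertices with irregular neighborhoods. After that, only regular vertices remain, and Dirac-type theorems complete the paths.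

We fix the constants
\[
M=1000k,\qquad \rho=\frac1{10k},\qquad \eta=\frac1{10^5k},\qquad \beta=10^{-20}k^{-4},\qquad \alpha=10^{-8}\beta^4 ,
\]
and we assume that $w$ is sufficiently large in terms of $k$; in particular $M$ is negligible against $\beta w$. Note that $\sqrt\alpha=10^{-4}\beta^2$, $\alpha^{1/4}=\beta/100$, $\eta/2\ge100\beta$ and $m_k\ge10\rho w$. For $A,B\subseteq W$, not necessarily disjoint, let $e(A,B)$ be the number of pairs $(a,b)\in A\times B$ with $ab\in E(H)$. We call $H$ \emph{extremal} if there are $A_1,B_1\subseteq W$ with
\[
|A_1|,|B_1|\ge(\tfrac12-\alpha)w\qquad\text{and}\qquad e(A_1,B_1)\le\alpha w^2 .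
\]
In Example~\ref{ex:indep} take $A_1=B_1=I$; in Example~\ref{ex:cliques} take the two cliques.

\section{Two tools}\label{sec:tools}

The first tool selects disjoint scarce edges. We know only that many vertices have a small degree $d$ in some auxiliary graph $F$. Either $F$ has a large matching, or a few vertices cover all its edges; in the second case at least $d$ of them have large degree, and each can serve as the center of one edge. A graph $F$ on the vertex set $W$ is \emph{rich} if it has a matching with $M$ edges, and a \emph{hub} of $F$ is a vertex of degree at least $M$ in $F$.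

\begin{lemma}\label{lem:hubs}
\begin{itemize}
\item[(a)] Let $F$ be a graph on $W$ that is not rich, and let $U\subseteq W$ with $|U|\ge w/10$. Then there is $u\in U$ all of whose neighbors in $F$ are hubs of $F$. In particular, if all vertices of $U$ have degree at least $d$ in $F$, then $F$ has at least $d$ hubs.
\item[(b)] Let $F_1,\dots,F_h$ be graphs on $W$, with $h\le20k$. Suppose that each $F_j$ is rich or has been assigned a hub $t_j$ of $F_j$, the assigned hubs being distinct. Then there are independent edges $f_j\in E(F_j)$, $1\le j\le h$.
\end{itemize}
\end{lemma}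

\begin{proof}
(a) Let $Q$ be the vertex set of a maximal matching of $F$. Then $|Q|<2M$, and every edge of $F$ meets $Q$. The vertices of $Q$ that are not hubs have together fewer than $2M^2$ neighbors. As $w/10>2M+2M^2$, some $u\in U\setminus Q$ is not one of these neighbors. All neighbors of $u$ lie in $Q$, so they are hubs.

(b) For each assigned hub $t_j$ in turn, choose a neighbor in $F_j$ that is neither an assigned hub nor chosen before; this excludes fewer than $2h\le40k<M$ vertices. Then, for each remaining $F_j$ in turn, choose an edge of its matching that avoids the fewer than $2h<M$ vertices used so far; each used vertex excludes at most one edge of the matching.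
\end{proof}

The second tool completes the paths. It rests on two classical theorems. Dirac's theorem states that a graph of order $R\ge3$ with minimum degree at least $R/2$ has a Hamilton cycle. By the Moon--Moser theorem, a bipartite graph with both classes of size $R\ge2$ and minimum degree greater than $R/2$ has a Hamilton cycle.

\begin{lemma}[Filling gaps]\label{lem:fill}
Let $\theta=\beta w$ and $\ell\le k$, and let $R_1,\dots,R_\ell\ge1$ be integers with $\sum_jR_j\ge w/(40k)$.
\begin{itemize}
\item[(a)] Let $S\subseteq W$ with $|S|=\sum_jR_j$, and let $g_j,g_j'$ $(j\le\ell)$ be distinct vertices outside $S$. Suppose that each $g_j$, each $g_j'$ and each vertex of $S$ misses at most $\theta$ vertices of $S$. Then $S$ can be partitioned into paths $Q_j$ of order $R_j$ with first vertex adjacent to $g_j$ and last vertex adjacent to $g_j'$.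
\item[(b)] Let $S_A,S_B\subseteq W$ be disjoint with $|S_A|=|S_B|=\sum_jR_j$, and let $g_j,g_j'$ $(j\le\ell)$ be distinct vertices outside $S_A\cup S_B$. Suppose that each $g_j$ and each vertex of $S_A$ misses at most $\theta$ vertices of $S_B$, and that each $g_j'$ and each vertex of $S_B$ misses at most $\theta$ vertices of $S_A$. Then $S_A\cup S_B$ can be partitioned into paths $Q_j$ of order $2R_j$ that alternate between $S_B$ and $S_A$, with first vertex in $S_B\cap N(g_j)$ and last vertex in $S_A\cap N(g_j')$.
\end{itemize}
\end{lemma}

\begin{proof}
First build the paths $Q_j$ with $R_j\le8\theta$, vertex by vertex. A new vertex has to be adjacent to its predecessor (or to $g_j$), and the last one also to $g_j'$; this excludes at most $2\theta$ vertices of the set from which we choose. At most $8k\theta$ vertices of that set are used, and $w/(40k)>8k\theta+2\theta+2$, so a choice is always possible.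

For the remaining $j$ we have $R_j>8\theta$. Partition the unused vertices arbitrarily into sets of size $R_j$ in (a), and into pairs of subsets of $S_A$ and $S_B$, each of size $R_j$, in (b). In (a) the $j$th set induces a graph of minimum degree at least $R_j-1-\theta\ge R_j/2$, which has a Hamilton cycle. Orient the cycle and let $c^+$ be the successor of $c$. At most $2\theta<R_j$ vertices $c$ fail to satisfy $c\in N(g_j')$ and $c^+\in N(g_j)$. Deleting $cc^+$ for a vertex $c$ that satisfies both gives $Q_j$. In (b) the $j$th pair spans a bipartite graph of minimum degree at least $R_j-\theta>R_j/2$, which has a Hamilton cycle with $2R_j$ edges $ba$, $b\in S_B$, $a\in S_A$. Each vertex lies on two of them, so at most $4\theta<2R_j$ fail to satisfy $b\in N(g_j)$ and $a\in N(g_j')$. Deleting an edge that satisfies both gives $Q_j$.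
\end{proof}

\section{The non-extremal case}\label{sec:nonext}

Assume that $H$ is not extremal. Only \eqref{eq:deg} is used in this section. In a digraph we allow both arcs $ab$ and $ba$. Let $\mathcal D$ be a digraph on $N$ vertices. For a set $S$ of vertices let $RN(S)$ be the set of vertices with at least $\nu N$ inneighbors in $S$. We call $\mathcal D$ a \emph{robust $(\nu,\tau)$-outexpander} if $|RN(S)|\ge|S|+\nu N$ whenever $\tau N<|S|<(1-\tau)N$.

\begin{theorem}[K\"uhn, Osthus and Treglown \cite{KOT}]\label{thm:KOT}
For every $\xi\in(0,1)$ there is $\tau_0>0$ such that for all $0<\nu\le\tau\le\tau_0$ there is $N_0$ with the following property. Every robust $(\nu,\tau)$-outexpander on $N\ge N_0$ vertices with minimum indegree and outdegree at least $\xi N$ has a directed Hamilton cycle.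
\end{theorem}

Let $\tau<1$ be small enough for Theorem~\ref{thm:KOT} with $\xi=0.4$, and put
\[
\kappa=\frac{\alpha^2}{200},\qquad\lambda=\frac\kappa{10k},\qquad\gamma=2k\lambda=\frac\kappa5,\qquad\nu=\min\Bigl\{\frac\tau4,\frac{\kappa\tau}{100}\Bigr\}.
\]

\subsection*{Paths with $m_i\le\lambda w$}
These are too short for Theorem~\ref{thm:KOT}, and we build them one after another. The set $Q$ of vertices used at any time satisfies $|Q|\le k\lambda w\le\alpha w$. Hence $|N(v)\setminus Q|\ge(\frac12-\alpha)w$ for every vertex $v$ of $G$, and since $H$ is not extremal there is an edge between $N(v)\setminus Q$ and $N(v')\setminus Q$ for any $v,v'$. If $m_i=2$, take such an edge for $x_i$ and $y_i$. If $m_i\ge3$, choose greedily a path $v_1\dots v_{m_i-2}$ of unused vertices with $v_1\in N(x_i)$, add it to $Q$, take an edge $ab$ with $a\in N(v_{m_i-2})\setminus Q$ and $b\in N(y_i)\setminus Q$, and put $P_i=v_1\dots v_{m_i-2}ab$.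

\subsection*{A random partition for the long paths}
Let $W'$ be the set of remaining vertices and $w'=|W'|\ge(1-k\lambda)w$. Partition $W'$ uniformly at random into sets $W_i$ with $|W_i|=m_i$, one for each $i$ with $m_i>\lambda w$. We want each $H[W_i]$ to inherit non-extremality. This is a condition on exponentially many pairs of sets, too many for a union bound. It turns out that only non-neighborhoods of vertices have to be tested, and there are few of those.

For $u\in W$ let $S_u=W'\setminus N(u)$, and call $u$ \emph{low} if $|N(u)|\le(\frac12+\frac\alpha2)w$. If $u$ and $v$ are low, then $|S_u|,|S_v|\ge(\frac12-\frac\alpha2-k\lambda)w\ge(\frac12-\alpha)w$, so $e(S_u,S_v)>\alpha w^2$. Let $S^+_{u,v}$ be the set of $a\in S_u$ with $|N(a)\cap S_v|\ge\alpha w/2$. From $e(S_u,S_v)\le|S^+_{u,v}|\,w+w\cdot\alpha w/2$ we get $|S^+_{u,v}|\ge\alpha w/2$.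

For fixed $S\subseteq W'$ the number $|S\cap W_i|$ is hypergeometric with mean $|S|m_i/w'$, and Hoeffding's inequality bounds the probability of a deviation larger than $t$ by $2\exp(-2t^2/m_i)$. With $t=w^{2/3}$ and a union bound over the $O(w^2)$ sets $N(v)\cap W'$ ($v\in V(G)$), $S^+_{u,v}$ and $N(a)\cap S_v$, we find a partition such that
\begin{equation}\label{eq:conc}
\bigl||S\cap W_i|-|S|m_i/w'\bigr|\le w^{2/3}
\end{equation}
for all these sets $S$ and all $i$. Fix $i$ and write $m=m_i>\lambda w$, so that $w^{2/3}$ is negligible against $m$. Since $|N(v)\cap W'|\ge(\frac12-k\lambda)w'$, and since $S^+_{u,v}$ and the sets $N(a)\cap S_v$ with $a\in S^+_{u,v}$ each keep at least $\alpha m/3$ vertices in $W_i$, we obtain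
\begin{align}
|N(v)\cap W_i|&\ge(\tfrac12-\gamma)m&&\text{for all }v\in V(G),\label{eq:inh1}\\
e(S_u\cap W_i,S_v\cap W_i)&\ge\alpha^2m^2/9&&\text{for all low }u,v\in W.\label{eq:inh2}
\end{align}

\subsection*{Robust expansion}
To turn the conditions on the ends of $P_i$ into a Hamilton cycle problem we merge the two terminals into one vertex. Let $\mathcal D_i$ be the digraph on $W_i\cup\{z\}$, where $z$ is a new vertex, with both orientations of all edges of $H[W_i]$, all arcs from $z$ to $N(x_i)\cap W_i$, and all arcs from $N(y_i)\cap W_i$ to $z$. A directed Hamilton cycle of $\mathcal D_i$ with $z$ removed is a Hamilton path of $H[W_i]$ from $N(x_i)$ to $N(y_i)$, that is, a path $P_i$ as in (P). Let $m'=m+1$. By \eqref{eq:inh1} all indegrees and outdegrees are at least $0.4m'$, so it remains to show that $\mathcal D_i$ is a robust $(\nu,\tau)$-outexpander.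

Suppose that $\tau m'<|S|<(1-\tau)m'$ and $|RN(S)|<|S|+\nu m'$. Let $S_0=S\setminus\{z\}$ and $T_0=W_i\setminus RN(S)$. Every vertex of $T_0$ has fewer than $\nu m'$ neighbors in $S_0$, so $e(S_0,T_0)\le\nu m'm\le2\nu m^2$. Note that $\nu\le\kappa/100$.

\emph{Case $|S|\le(\frac12-\kappa)m$.} Counting edges from $S_0$ into $W_i$ gives $|S_0|(\frac12-\gamma)m\le|S_0||RN(S)|+2\nu m^2$. Since $|S_0|\ge\tau m/2$, we get $|RN(S)|\ge(\frac12-\gamma-4\nu/\tau)m\ge(\frac12-0.24\kappa)m\ge|S|+\nu m'$, a contradiction.

\emph{Case $|S|\ge(\frac12+\kappa)m$.} Every $v\in W_i$ has at least $(\frac12-\gamma)m+|S_0|-m\ge0.8\kappa m-1\ge\nu m'$ neighbors in $S_0$. So $|RN(S)|\ge m\ge(1-\frac34\tau)m'\ge|S|+\nu m'$, a contradiction.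

\emph{Case $(\frac12-\kappa)m<|S|<(\frac12+\kappa)m$.} Here $|S_0|\ge(\frac12-\kappa)m-1$ and $|T_0|\ge m-|S|-\nu m'\ge(\frac12-2\kappa)m$; both are at least $0.4m$. By averaging there are $u\in S_0$ with $|N(u)\cap T_0|\le5\nu m$ and $v\in T_0$ with $|N(v)\cap S_0|\le5\nu m$. Then $u$ has at most $5\nu m+m-|T_0|$ and $v$ at most $5\nu m+m-|S_0|$ neighbors in $W_i$, and both numbers are at most $(\frac12+3\kappa)m$. By \eqref{eq:conc}, $u$ and $v$ have at most $(\frac12+4\kappa)w$ neighbors in $W'$, hence at most $(\frac12+4\kappa+k\lambda)w\le(\frac12+\frac\alpha2)w$ in $W$: both are low. By \eqref{eq:inh1} we have $|S_u\cap W_i|\le(\frac12+\gamma)m$, and this set contains $T_0\setminus N(u)$, of size at least $(\frac12-2\kappa-5\nu)m$. So all but $4\kappa m$ vertices of $S_u\cap W_i$ lie in $T_0$. In the same way $S_v\cap W_i$ contains $S_0\setminus N(v)$, and all but $4\kappa m$ of its vertices lie in $S_0$. Therefore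
\[
e(S_u\cap W_i,S_v\cap W_i)\le2\nu m^2+8\kappa m^2\le8.02\,\kappa m^2<\alpha^2m^2/9,
\]
which contradicts \eqref{eq:inh2}.

Theorem~\ref{thm:KOT} now gives all long paths, and (P) holds when $H$ is not extremal.

\section{The structure of extremal graphs}\label{sec:structure}

\begin{lemma}\label{lem:structure}
If $H$ is extremal, then $W$ has a partition into two parts, each of size between $(\frac12-\beta)w$ and $(\frac12+\beta)w$, of one of the following kinds.
\begin{itemize}
\item[(E1)] The parts are $K,L$. All but at most $\beta w$ vertices of $W$ miss at most $\beta w$ vertices of their own part, and every vertex has at least $w/6$ neighbors in its own part.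
\item[(E2)] The parts are $A,B$. All but at most $\beta w$ vertices of $W$ miss at most $\beta w$ vertices of the other part, and every vertex has at least $\eta w/2$ neighbors in the other part. Moreover, either $\bigl||A|-|B|\bigr|\le1$, or every vertex of the larger part has at most $2\eta w$ neighbors in its own part.
\end{itemize}
\end{lemma}

The last property in (E2) is needed when the parts have different sizes. Then the paths must use many edges inside the larger part, and these must be independent; a bound on the maximum degree turns many edges into a large matching. The vertices that violate the bound are free to lie in either part, and we move them until the parts are balanced or none is left in the larger part.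

\begin{proof}
Let $A_1,B_1$ witness extremality. Let $A_2$ be the set of $a\in A_1$ with $|N(a)\cap B_1|\le\sqrt\alpha\,w$, and let $B_2$ be the set of $b\in B_1$ with $|N(b)\cap A_1|\le\sqrt\alpha\,w$. From $e(A_1,B_1)\le\alpha w^2$ we get $|A_1\setminus A_2|,|B_1\setminus B_2|\le\sqrt\alpha\,w$. A vertex $a\in A_2$ satisfies $w/2\le|N(a)|\le\sqrt\alpha\,w+w-|B_1|$, so $|B_1|\le(\frac12+\sqrt\alpha)w$, and by symmetry $|A_1|\le(\frac12+\sqrt\alpha)w$.

\emph{Suppose first that $A_2\cap B_2=\emptyset$.} Then $|A_1\cap B_1|\le2\sqrt\alpha\,w$, so $K_0=A_1\setminus B_1$ and $L_0=B_1\setminus A_1$ have sizes at least $(\frac12-3\sqrt\alpha)w$, and at most $6\sqrt\alpha\,w$ vertices lie outside $K_0\cup L_0$. A vertex of $K_0\cap A_2$ has at most $\sqrt\alpha\,w$ neighbors in $L_0$, hence at least $(\frac12-\sqrt\alpha)w$ in $W\setminus L_0$, and so it misses at most $4\sqrt\alpha\,w$ vertices of $W\setminus L_0$. The symmetric statement holds for $L_0\cap B_2$. Let $K$ be the set of $v\in W$ with $|N(v)\cap K_0|\ge|N(v)\cap L_0|$, and let $L=W\setminus K$. Then $K_0\cap A_2\subseteq K$ and $L_0\cap B_2\subseteq L$. Thus $|K_0\setminus K|,|L_0\setminus L|\le\sqrt\alpha\,w$,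 and $|K\triangle K_0|,|L\triangle L_0|\le8\sqrt\alpha\,w$, which gives the bounds on the sizes. A vertex of $K_0\cap A_2$ misses at most $4\sqrt\alpha\,w+|K\cap L_0|\le5\sqrt\alpha\,w$ vertices of $K$, the same holds in $L$, and at most $8\sqrt\alpha\,w\le\beta w$ vertices lie outside $(K_0\cap A_2)\cup(L_0\cap B_2)$. Finally, a vertex of $K$ has at least $\frac12(\frac12-6\sqrt\alpha)w$ neighbors in $K_0$, hence at least $(\frac14-4\sqrt\alpha)w\ge w/6$ in $K$, and the same count applies to $L$. This is (E1).

\emph{Suppose now that $A_2\cap B_2\ne\emptyset$.} A vertex of $A_2\cap B_2$ has at most $2\sqrt\alpha\,w$ neighbors in $A_1\cup B_1$, so $|A_1\cup B_1|\le(\frac12+2\sqrt\alpha)w$. Hence $A_0=A_1\cap B_1$ satisfies $(\frac12-3\sqrt\alpha)w\le|A_0|\le(\frac12+\sqrt\alpha)w$. Let $B_0=W\setminus A_0$ and $A_0'=A_0\cap A_2$; then $|A_0\setminus A_0'|\le\sqrt\alpha\,w$. A vertex of $A_0'$ has at most $\sqrt\alpha\,w$ neighbors in $A_0\subseteq B_1$, and since $|B_0|\le(\frac12+3\sqrt\alpha)w$ it misses at most $4\sqrt\alpha\,w$ vertices of $B_0$. So $A_0\times B_0$ contains at most $5\sqrt\alpha\,w^2$ non-adjacent pairs, and the set $B_0'$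 of $b\in B_0$ that miss at most $\alpha^{1/4}w$ vertices of $A_0$ satisfies $|B_0\setminus B_0'|\le5\alpha^{1/4}w$.

Let $A^*$ be the set of $v\in W$ with $|N(v)\cap A_0|<\eta w$, let $B^*$ be the set of $v\in W$ with $|N(v)\cap B_0|<\eta w$, and let $Z=W\setminus(A^*\cup B^*)$. The sets $A^*$ and $B^*$ are disjoint because $2\eta<\frac12$. We have $A_0'\subseteq A^*$ and $A^*\cap B_0'=\emptyset$, so $|A^*\triangle A_0|\le6\alpha^{1/4}w$. Among the partitions $W=A\cup B$ with $A^*\subseteq A$ and $B^*\subseteq B$ choose one that minimizes $\bigl||A|-|B|\bigr|$. If the sizes differ by at least $2$, the larger part contains no vertex of $Z$, since moving one would reduce the difference; so the larger part equals $A^*$ or $B^*$. If $A\ne A^*$, then $|A|\le|B|+1$, and $|A\setminus A^*|\le\frac{w+1}2-|A_0'|\le4\sqrt\alpha\,w+1\le10\alpha^{1/4}w$. In all cases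
\[
|B\triangle B_0|=|A\triangle A_0|\le20\alpha^{1/4}w=0.2\beta w .
\]
This gives the bounds on the sizes. Vertices of $A_0'$ miss at most $4\sqrt\alpha\,w+0.2\beta w$ vertices of $B$, vertices of $B\cap B_0'$ miss at most $\alpha^{1/4}w+0.2\beta w$ vertices of $A$, and at most $0.2\beta w+6\alpha^{1/4}w\le\beta w$ vertices are in neither set. A vertex of $A$ is not in $B^*$, so it has at least $\eta w-0.2\beta w\ge\eta w/2$ neighbors in $B$; a vertex of $B$ is not in $A^*$, and the same bound follows. If the larger part is $A^*$, each of its vertices has at most $\eta w+0.2\beta w\le2\eta w$ neighbors in it, and the same holds for $B^*$. This is (E2).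
\end{proof}

The following notions apply in both cases. The \emph{target} of a vertex $v\in W$ is its own part in case (E1) and the other part in case (E2); our paths move from a vertex to its target except along a few reserved edges. A vertex of $W$ is \emph{typical} if it misses at most $\beta w$ vertices of its target. Thus at most $\beta w$ vertices are atypical, and every vertex has at least $\eta w/2$ neighbors in its target.

Let $X$ be a part. A terminal $z$ is \emph{$X$-good} if it has at least $M$ typical neighbors in $X$, and \emph{$X$-poor} otherwise. It is \emph{$X$-heavy} if $|N(z)\cap X|\ge4\beta w$. A good terminal offers enough choice for one end of a path; a heavy terminal offers enough choice to meet a second condition. Let $r_X$ be the number of $X$-poor terminals, and let $U_X$ be the set of typical vertices of $X$ that miss all $X$-poor terminals.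

\begin{lemma}\label{lem:terminals}
\begin{itemize}
\item[(a)] An $X$-heavy terminal is $X$-good, and every terminal is heavy for some part.
\item[(b)] An $X$-poor terminal misses at most $3\beta w$ vertices of the other part, for which it is therefore heavy and good.
\item[(c)] $|U_X|\ge w/3$, and $\mu(u)\ge r_X$ for all $u\in U_X$.
\item[(d)] Let $v\in W$ have target $X$, let $z\in V(G)$ miss at most $3\beta w$ vertices of $X$, and let $|Q|\le25\beta w$. Then $(N(v)\cap N(z)\cap X)\setminus Q$ contains a typical vertex.
\item[(e)] Let $v\in W$ be typical with target $X$, let $z$ be an $X$-heavy terminal, and let $|Q|\le M$. Then $(N(v)\cap N(z)\cap X)\setminus Q$ contains a typical vertex.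
\end{itemize}
\end{lemma}

\begin{proof}
(a) An $X$-heavy terminal has at least $3\beta w\ge M$ typical neighbors in $X$, and $|N(z)|>w/2\ge8\beta w$. (b) An $X$-poor terminal has at most $\beta w+M$ neighbors in $X$, so it misses at most $D-|X|+\beta w+M\le2\beta w+M\le3\beta w$ vertices of the other part. (c) Each $X$-poor terminal has fewer than $M$ typical neighbors in $X$, so $|U_X|\ge|X|-\beta w-2kM\ge w/3$. (d) The number of choices is at least $\eta w/2-(3\beta w+1)-\beta w-25\beta w>0$. (e) It is at least $4\beta w-(\beta w+1)-\beta w-M>0$.
\end{proof}

In the constructions below every newly chosen vertex avoids the set $Q$ of vertices that are already used or lie on a reserved edge. Part (d) is our standard step: it extends a path from any vertex $v$ to a typical vertex of its target, and this vertex can be required to be adjacent to one more vertex $z$, namely a typical vertex with the same target or a terminal that is poor for the other part. A \emph{gap} is a pair of typical vertices on a partly built path between which a prescribed number of vertices has to be inserted later by Lemma~\ref{lem:fill}.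

\section{Two nearly complete parts}\label{sec:E1}

Assume (E1). The scarce edges are those between $K$ and $L$. A path has to cross if one of its terminals sees only $K$ and the other only $L$, and some paths have to cross because $|K|$ need not be a sum of numbers $m_i$.

\subsection*{Supply}
By \eqref{eq:deg} and Lemma~\ref{lem:terminals}(c), a vertex $u\in U_K$ has at least $w-1-D+r_K-(|K|-1)$ neighbors in $L$. So every vertex of $U_K$ has at least $d_K=w-D-|K|+r_K$ neighbors in $L$, and every vertex of $U_L$ has at least $d_L=w-D-|L|+r_L$ neighbors in $K$. Let $\pi_i\in\{0,1,2\}$ be the number of terminals in $\{x_i,y_i\}$ that are poor for some part. No terminal is poor for both parts, so \eqref{eq:D} gives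
\begin{equation}\label{eq:supply}
d_K+d_L=w-2D+r_K+r_L\ge2+\sum_i\pi_i .
\end{equation}
Each poor terminal supplies one crossing edge, and two more are free.

If $\pi_i=2$, then $i$ is \emph{split} (one $K$-poor and one $L$-poor terminal) or \emph{locked} (both terminals poor for the same part). For split $i$ let $x_i$ be $L$-poor and $y_i$ be $K$-poor, so that $x_i$ misses at most $3\beta w$ vertices of $K$ and $y_i$ at most $3\beta w$ vertices of $L$. An index $i$ is \emph{small} if $3\le m_i\le40$ and \emph{large} if $m_i>40$; the index $k$ is large.

\begin{lemma}\label{lem:G}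
If $i$ is not split, there is a part $X$ such that $x_i$ and $y_i$ are both $X$-good and at least one of them is $X$-heavy.
\end{lemma}

\begin{proof}
Suppose that there is no such part. If both terminals were $K$-good, then neither would be $K$-heavy, so both would be $L$-heavy and $L$-good, and $X=L$ would work. Hence one terminal is $K$-poor. By symmetry one terminal is $L$-poor, and these are different terminals, so $i$ is split.
\end{proof}

\subsection*{Reserving edges}
Let $F$ be the graph of all edges of $H$ between $K$ and $L$. We list graphs, called \emph{items}, and reserve one edge from each: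
\begin{itemize}
\item for each split four $i$, the graph $J_i$ of edges $uv$ of $H$ with $u\in N(x_i)$ and $v\in N(y_i)$;
\item for each split $i$ that is not a four, the graph $F_i$ of edges $uv\in E(F)$, $u\in K$, $v\in L$, with $u\in N(x_i)$ or $v\in N(y_i)$;
\item one copy of $F$ for each large $i$ with $\pi_i=1$, two copies for each large locked $i$, and two \emph{spare} copies.
\end{itemize}
The condition in $F_i$ lets a path of order $3$ start on its crossing edge. Index $i$ has at most $\pi_i$ items, so the number $h$ of items is at most $2+\sum_i\pi_i\le2k+2$.

We assign distinct hubs to the items that are not rich, beginning with the graphs $J_i$. By \eqref{eq:common} every vertex of $U=N(x_i)\cap K$ has degree at least $\sigma$ in $J_i$, and $|U|\ge|K|-3\beta w$. So if $J_i$ is not rich, it has at least $\sigma\ge s$ hubs by Lemma~\ref{lem:hubs}(a). There are at most $s$ split fours, so they receive distinct hubs. Next, in $F$ the vertices of $U_K$ have degree at least $d_K$ and those of $U_L$ at least $d_L$; in $F_i$ this holds for $U_K\cap N(x_i)$ and $U_L\cap N(y_i)$, which have at least $w/3-3\beta w$ vertices each. If such a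 graph is not rich, Lemma~\ref{lem:hubs}(a), applied to both sets, gives at least $\max\{d_K,0\}$ hubs in $L$ and at least $\max\{d_L,0\}$ hubs in $K$, together at least $h$ by \eqref{eq:supply}. Fewer than $h$ hubs have been assigned before, so a new one is available. Lemma~\ref{lem:hubs}(b) gives independent edges, one for each item, and we reserve them.

Up to the absorption step below, each index uses at most $40$ vertices and the reserved edges cover at most $4k+4$, so $|Q|<M$. In particular an $X$-good terminal always has an available typical neighbor in $X$.

\subsection*{Fours and small paths}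
A split four uses its reserved edge as $P_i$. For a four that is not split take $X$ from Lemma~\ref{lem:G}, say with $x_i$ heavy for $X$. Choose a typical $v\in N(y_i)\cap X$ and then, by Lemma~\ref{lem:terminals}(e), a typical $u\in N(x_i)\cap N(v)\cap X$; put $P_i=uv$.

Let $i$ be small. If $i$ is not split, take $X$ from Lemma~\ref{lem:G} and typical vertices $p\in N(x_i)\cap X$ and $p'\in N(y_i)\cap X$. Starting from $p$, add $m_i-2\ge1$ typical vertices of $X$ by Lemma~\ref{lem:terminals}(d), the last one adjacent to $p'$. If $i$ is split, let $uv$ be its reserved edge, $u\in K$, $v\in L$. If $u\in N(x_i)$, start with $u,v$ and add $m_i-2\ge1$ typical vertices of $L$ by Lemma~\ref{lem:terminals}(d), the last one in $N(y_i)$. Otherwise $v\in N(y_i)$; start with $v,u$ and continue in $K$ toward $N(x_i)$.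

\subsection*{Allocating the large paths}
Let $K_1\subseteq K$ and $L_1\subseteq L$ be the sets of vertices not on the finished paths. Then $|K_1|+|L_1|=\sum_{i\text{ large}}m_i$ and $|K_1|,|L_1|\ge(\frac12-\beta)w-40k$. The large path $P_i$ will have $a_i$ vertices in $K$. An index with $\pi_i=0$ brings no crossing edge of its own, so at most two such paths can cross; one of them may be $P_k$, which must have linearly many vertices in both parts in order to absorb atypical vertices.

\begin{lemma}\label{lem:alloc}
There are integers $a_i$, for $i$ large, with $\sum a_i=|K_1|$ such that $\rho w\le a_k\le m_k-\rho w$; $10\le a_i\le m_i-10$ if $i\ne k$ and $\pi_i\ge1$; and $a_i\in\{0,m_i\}$ if $i\ne k$ and $\pi_i=0$, except for at most one such index $i_0$, for which $10\le a_{i_0}\le m_{i_0}-10$.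
\end{lemma}

\begin{proof}
Always define $a_k=|K_1|-\sum_{i\ne k}a_i$. Start with all $a_i$, $i\ne k$, at their minimum ($10$ if $\pi_i\ge1$, and $0$ otherwise) and raise them one after another to their maximum ($m_i-10$, or $m_i$). At the start $a_k\ge|K_1|-10k\ge\rho w$. At the end
\[
a_k\le|K_1|-(|K_1|+|L_1|-m_k)+10k=m_k-|L_1|+10k\le m_k-\rho w .
\]
If $a_k\le m_k-\rho w$ at the start, we are done. Otherwise let $i$ be the index whose change lowers $a_k$ from a value $a>m_k-\rho w$ to a value $a'\le m_k-\rho w$. If $a'\ge\rho w$, we stop after this change. Let $a'<\rho w$. If $\pi_i\ge1$, raise $a_i$ in steps of one; the interval $[\rho w,m_k-\rho w]$ has length at least $8\rho w\ge1$, so $a_k$ enters it. If $\pi_i=0$, then $a'=a-m_i$, so $m_k-\rho w<a<m_i+\rho w$ and $m_i>m_k-2\rho w\ge8\rho w$. Put $i_0=i$ and $a_i=\lfloor a/2\rfloor$, so that $a_k=\lceil a/2\rceil$. Both numbers are at least $(a-1)/2>(9\rho w-1)/2$, which exceeds $\rho w$ and $10$. Further $a_i<(m_i+\rho w)/2\le m_i-10$, and $a_k<(m_k+\rho w+1)/2\le m_k-\rho w$ because $m_i\le m_k$ and $m_k\ge10\rho w$.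
\end{proof}

\subsection*{Skeletons of the large paths}
For each large $i$ choose typical vertices $p\in N(x_i)$ and $p'\in N(y_i)$ as the ends of $P_i$, and further typical vertices by Lemma~\ref{lem:terminals}(d), as follows. Dots denote gaps.

\emph{No crossing: $\pi_i=0$ and $a_i\in\{0,m_i\}$.} Both terminals are good for both parts. Take $p,p'$ in $L$ if $a_i=0$ and in $K$ if $a_i=m_i$. The skeleton is $p\cdots p'$.

\emph{One crossing: $i$ is split, or $\pi_i\le1$ and $0<a_i<m_i$.} After exchanging the names $x_i,y_i$ if necessary, $x_i$ is $K$-good and $y_i$ is $L$-good: for split $i$ this is our convention, and for $\pi_i\le1$ one terminal is good for both parts and the other for at least one. Take $p\in K$ and $p'\in L$. Let $uv$ with $u\in K$, $v\in L$ be the edge reserved for $i$, or a spare edge if $\pi_i=0$; the latter happens only for $i\in\{k,i_0\}$. With typical $\hat u\in N(u)\cap K$ and $\hat v\in N(v)\cap L$ the skeleton is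
\[
p\cdots\hat u\,u\,v\,\hat v\cdots p' .
\]

\emph{Two crossings: $i$ is locked.} Say both terminals are $L$-poor; the other case is symmetric. Take $p,p'\in K$ and the two reserved edges $uv$, $u'v'$ with $u,u'\in K$. With typical $\hat u\in N(u)\cap K$, $\hat v\in N(v)\cap L$, $\hat v'\in N(v')\cap L$ and $c\in N(u')\cap N(p')\cap K$ the skeleton is
\[
p\cdots\hat u\,u\,v\,\hat v\cdots\hat v'\,v'\,u'\,c\,p' .
\]

Spare edges that were not needed are released, and their vertices count as unused. Each skeleton has at most one gap and at most six vertices in each part. The gap in $K$ of path $i$ has to receive $a_i$ minus the number of skeleton vertices in $K$, which is at least $10-6>0$; in $L$ the same holds with $m_i-a_i$.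

\subsection*{Absorption and completion}
The skeleton of $P_k$ has a gap in each part. Let $g$ be one vertex of its gap in $K$, and let $z\in K$ be unused and atypical. By Lemma~\ref{lem:terminals}(d) there are typical $c\in N(z)\cap N(g)\cap K$ and $c'\in N(z)\cap K$. Attach $c,z,c'$ to $g$ and let $c'$ replace $g$ in the gap. Repeat this for all unused atypical vertices of $K$, and then of $L$. At most $3\beta w$ vertices are used, so $|Q|\le M+3\beta w$ throughout.

Now all unused vertices are typical. Since $\sum a_i=|K_1|$, the numbers of vertices missing in the gaps in $K$ add up to the number of unused vertices of $K$. They are positive, and the one of $P_k$ is at least $\rho w-6-3\beta w\ge w/(40k)$. The same holds in $L$. Lemma~\ref{lem:fill}(a), applied once in $K$ and once in $L$, fills all gaps. This proves (P) in case (E1).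

\section{A nearly complete bipartite graph}\label{sec:E2}

Assume (E2). Its statement is symmetric in $A$ and $B$, so let $q=|A|-|B|\ge0$; then $q\le2\beta w$. Paths now alternate between $A$ and $B$, and the scarce edges are those inside a part.

\subsection*{Supply}
Put $g_A=|A|-1-D$, $g_B=|B|-1-D$, $c_A=r_A+g_A$ and $c_B=r_B+g_B$. By \eqref{eq:deg}, a vertex $u\in U_A$ has at least $w-1-D+r_A-|B|=c_A$ neighbors in $A$, and a vertex of $U_B$ has at least $c_B$ neighbors in $B$. Since $2|A|=w+q$ and $2|B|=w-q$, inequality \eqref{eq:D} gives $2g_A\ge q+\sigma-1\ge q$ and $2g_B\ge\sigma-1-q\ge-q$. As $g_A,g_B$ are integers,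
\begin{equation}\label{eq:g}
g_A\ge\frac q2,\qquad g_B\ge-\frac q2;\qquad\text{and if }q\le1,\text{ then }g_A\ge q,\ g_B\ge0 .
\end{equation}

\subsection*{Surplus and the plan}
The \emph{surplus} of a path $P$ in $H$ is $\Delta(P)=|P\cap A|-|P\cap B|$; it has the parity of the order of $P$. An edge of $P$ inside $A$ is an \emph{$AA$-defect}, and an edge inside $B$ is a \emph{$BB$-defect}. Let $P$ have order at least $2$. The degrees in $P$ of the vertices of $P\cap A$ add up to $2|P\cap A|$ minus the number of ends in $A$, and likewise for $B$. In the difference of the two sums the edges between $A$ and $B$ cancel, and so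
\begin{equation}\label{eq:surplus}
\Delta(P)=\#AA-\#BB+\tfrac12\bigl(\#\text{ends in }A-\#\text{ends in }B\bigr).
\end{equation}
The paths in (P) cover $W$, so their surpluses add up to $q$. We first decide, for each $i$, the parts of the ends of $P_i$ and its defects, and hence a planned surplus $\Delta_i$ with $\sum_i\Delta_i=q$; the task is to do this with no more defects than the supply allows.

A terminal has type $A$ if it is $B$-poor, type $B$ if it is $A$-poor, and type $F$ (free) otherwise. The type of an index is the pair of types of its terminals. We name the terminals so that in types $AF$ and $AB$ the terminal $x_i$ has type $A$, and in types $BF$ and $AB$ the terminal $y_i$ has type $B$. For indices that are not fours, including $k$, the plan is taken from the following table. The third column gives the parts of the ends of $P_i$ at $x_i$ and at $y_i$, and the last column names the number of such indices.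
\begin{center}
\begin{tabular}{cccccc}
\hline
type & $m_i$ & ends & defect & $\Delta_i$ & number\\
\hline
$FF$ & odd & $(A,A)$ or $(B,B)$ & none & $+1$ or $-1$ & $o_{FF}$\\
$AF$ & odd & $(A,A)$ & none & $+1$ & $o_{AF}$\\
$BF$ & odd & $(B,B)$ & none & $-1$ & $o_{BF}$\\
$AA$ & odd & $(A,A)$ & none & $+1$ & $o_{AA}$\\
$BB$ & odd & $(B,B)$ & none & $-1$ & $o_{BB}$\\
$AB$ & odd & $(A,B)$ & one $AA$ or one $BB$ & $+1$ or $-1$ & $o_{AB}$\\
$AA$ & even & $(A,A)$ & one $AA$ or one $BB$ & $+2$ or $0$ & $\epsilon_{AA}$\\
$BB$ & even & $(B,B)$ & one $AA$ & $0$ & $\epsilon_{BB}$\\
others & even & $(A,B)$ & none & $0$ & \\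
\hline
\end{tabular}
\end{center}
The values $\Delta_i$ follow from \eqref{eq:surplus}, they satisfy $\Delta_i\equiv m_i\pmod2$, and each end is planned in a part for which its terminal is good. A defect is planned exactly when the types force ends that do not fit the parity of $m_i$. A four of type $AA$ is \emph{$A$-forced} and a four of type $BB$ is \emph{$B$-forced}; let $\varphi_A,\varphi_B$ be their numbers. Counting terminals of type $A$ and of type $B$ gives
\begin{equation}\label{eq:r}
\begin{aligned}
r_B&\ge o_{AF}+2o_{AA}+2\epsilon_{AA}+o_{AB}+2\varphi_A,\\
r_A&\ge o_{BF}+2o_{BB}+2\epsilon_{BB}+o_{AB}+2\varphi_B.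
\end{aligned}
\end{equation}

\subsection*{Forced fours}
An $A$-forced four is the situation of Examples~\ref{ex:16} and~\ref{ex:17}. It cannot use a $BB$-defect as a longer even path of type $AA$ does. It needs one of the few neighbors of its terminals in $B$, which may be shared with other fours, or an edge inside $A$. We show that a shortage of the first resource creates the second.

Number the $A$-forced fours $1,\dots,\varphi_A$, for this paragraph, so that $b_j=|N(y_j)\cap B|$ satisfy $b_1\le\dots\le b_{\varphi_A}$, and let $f_A=\max\{0,\max_j(j-b_j)\}\le\varphi_A$. The first $f_A$ of them are \emph{inner}: they will use an edge inside $A$, with $\Delta_j=+2$. The others are \emph{cross}: they will use an edge $uv$ with $u\in N(x_j)\cap A$ and $v\in N(y_j)\cap B$, with $\Delta_j=0$. Since $b_j\ge j-f_A$, we can choose distinct vertices $t_j\in N(y_j)\cap B$ for $j=f_A+1,\dots,\varphi_A$ in this order. Each $t_j$ has at least $\eta w/2-3\beta w\ge M$ neighbors in $N(x_j)\cap A$, by (E2) and Lemma~\ref{lem:terminals}(b). Suppose that $f_A>0$, say $f_A=j^*-b_{j^*}$. An inner four $j$ has $j\le f_A\le j^*$, so $b_j\le b_{j^*}=j^*-f_A\le s-f_A$.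 By \eqref{eq:common}, for every $u\in U_A$ and every inner $A$-forced four $j$,
\begin{equation}\label{eq:inner}
|N(u)\cap N(y_j)\cap A|\ge\sigma+r_A-b_j\ge r_A+f_A .
\end{equation}
Put $c_A^*=\max\{c_A,r_A+f_A\}$ if $f_A>0$ and $c_A^*=c_A$ if $f_A=0$. Then every vertex of $U_A$ has at least $c_A^*$ neighbors in $A$. The $B$-forced fours are treated symmetrically and give $f_B$ and $c_B^*$; the inner ones have $\Delta_j=-2$, and the cross ones have $\Delta_j=0$ and distinct vertices $t_j\in N(y_j)\cap A$. All fours that are not forced are planned with $\Delta_i=0$.

\subsection*{Items}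
The items on \emph{side $A$} are the following graphs; side $B$ is defined symmetrically, with $y_i$ in place of $x_i$ for type $AB$.
\begin{itemize}
\item[($\alpha$)] For each planned $AA$-defect, one graph. For the defect that the table gives to an index $i$ of type $AA$ or $AB$, it consists of the edges of $H[A]$ with at least one end in $N(x_i)$. For every other $AA$-defect it is $H[A]$. The vertices of $U_A\cap N(x_i)$, respectively $U_A$, have degree at least $c_A^*$ in it.
\item[($\beta$)] For each inner $A$-forced four $i$, the graph of edges $uv$ of $H[A]$ with $u\in N(x_i)$ and $v\in N(y_i)$. The vertices of $U_A\cap N(x_i)$ have degree at least $r_A+f_A$ in it, by \eqref{eq:inner}.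
\item[($\gamma$)] For each cross $B$-forced four $i$, the star of edges from $t_i\in A$ to $N(x_i)\cap B$, with hub $t_i$.
\end{itemize}
In ($\alpha$) and ($\beta$) the terminal $x_i$ has type $A$, so $|U_A\cap N(x_i)|\ge w/3-3\beta w\ge w/4$. Let $h_A,h_B$ be the numbers of items on the two sides. For $X\in\{A,B\}$, side $X$ is \emph{safe} if $h_X\le c_X^*$ or all its ($\alpha$)-items are rich, and $h_X\le r_X+f_X$ or all its ($\beta$)-items are rich.

If both sides are safe and $h_A+h_B\le20k$, then there are independent edges, one from each item. Indeed, assign the hubs $t_i$ to the ($\gamma$)-items. By Lemma~\ref{lem:hubs}(a), every other item of side $X$ that is not rich has at least $h_X$ hubs, all in $X$, while fewer than $h_X$ vertices of $X$ have been assigned before. So distinct hubs can be assigned, and Lemma~\ref{lem:hubs}(b) applies.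

\subsection*{Choosing the plan}
The table leaves three parameters: the total surplus $\Phi\in\{-o_{FF},-o_{FF}+2,\dots,o_{FF}\}$ of the odd indices of type $FF$, the number $\psi\le o_{AB}$ of odd indices of type $AB$ with an $AA$-defect, and the number $\chi\le\epsilon_{AA}$ of even indices of type $AA$ with an $AA$-defect. The sum of the planned surpluses is
\begin{equation}\label{eq:Sigma}
\Sigma=o_{AF}-o_{BF}+o_{AA}-o_{BB}-o_{AB}+2\psi+2\chi+\Phi+2f_A-2f_B,
\end{equation}
and $\Sigma\equiv\sum_im_i=w\equiv q\pmod2$. If $\Sigma>q$ we give $P_k$ another $\Sigma-q$ $BB$-defects, and if $\Sigma<q$ another $q-\Sigma$ $AA$-defects; these are the \emph{extra} defects. By \eqref{eq:surplus} this changes $\Delta_k$ by the even number $q-\Sigma$, so that $\sum_i\Delta_i=q$ and still $\Delta_k\equiv m_k$. Extra defects are ($\alpha$)-items, except that extra $AA$-defects are not items when $q\ge2$. Without the extra defects the numbers of items are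
\begin{equation}\label{eq:dem}
\begin{aligned}
h_A^0&=\epsilon_{BB}+\psi+\chi+f_A+(\varphi_B-f_B),\\
h_B^0&=(\epsilon_{AA}-\chi)+(o_{AB}-\psi)+f_B+(\varphi_A-f_A).
\end{aligned}
\end{equation}

Start with $\Phi=-o_{FF}$ and $\psi=\chi=0$. As long as $\Sigma<q$, make a step that raises $\Sigma$ by $2$: if $q\le1$, raise first $\Phi$ and then $\psi$, keeping $\chi=0$; if $q\ge2$, raise first $\psi$ and then $\chi$, keeping $\Phi=-o_{FF}$. By parity there are three outcomes: (O1) $\Sigma\ge q$ at the start; (O2) $\Sigma=q$ is reached after some steps; (O3) the steps are exhausted and $\Sigma<q$. In outcome (O1), \eqref{eq:Sigma}, \eqref{eq:dem}, $f_A\le\varphi_A$ and \eqref{eq:r} give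
\begin{equation}\label{eq:O1}
\begin{aligned}
h_B&=\Sigma-q+\epsilon_{AA}+o_{AB}+f_B+\varphi_A-f_A\\
&\le o_{AF}+o_{AA}+\epsilon_{AA}+f_A+\varphi_A-q\ \le\ r_B-q .
\end{aligned}
\end{equation}

\emph{The balanced case $q\le1$.} By \eqref{eq:g} we have $g_A,g_B\ge0$, so $c_X^*\ge r_X+f_X$ for both parts, and side $X$ is safe as soon as $h_X\le r_X+f_X$. Since $\chi=0$, \eqref{eq:dem} and \eqref{eq:r} give
\[
h_A^0\le\epsilon_{BB}+o_{AB}+\varphi_B+f_A\le r_A+f_A,\qquad h_B^0\le\epsilon_{AA}+o_{AB}+\varphi_A+f_B\le r_B+f_B .
\]
So a side without extra defects is safe. This settles (O2), side $A$ in (O1) and side $B$ in (O3), and \eqref{eq:O1} settles side $B$ in (O1). In (O3) we have $\Phi=o_{FF}$ and $\psi=o_{AB}$, so $\Sigma\ge-o_{BF}-o_{BB}+o_{AB}+2f_A-2f_B$ and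
\begin{align*}
h_A&=q-\Sigma+\epsilon_{BB}+o_{AB}+f_A+\varphi_B-f_B\\
&\le q+o_{BF}+o_{BB}+\epsilon_{BB}+f_B+\varphi_B-f_A\ \le\ q+r_A-f_A .
\end{align*}
If $f_A\ge1$, then $h_A\le r_A$. If $f_A=0$, side $A$ has no ($\beta$)-items and $c_A^*=r_A+g_A\ge r_A+q\ge h_A$ by \eqref{eq:g}. In both cases side $A$ is safe.

\emph{The unbalanced case $q\ge2$.} Now $g_B$ may be negative, so edges inside $B$ are scarcer, while about $q$ independent edges inside $A$ may be needed and the degree bound is only $q/2$. The last property in (E2) resolves this. Every vertex of $A$ has at most $2\eta w$ neighbors in $A$. A subgraph of $H[A]$ in which at least $w/4$ vertices have degree at least $d>0$ has at least $dw/8$ edges, and each edge meets at most $4\eta w$ edges. Choosing edges greedily gives a matching of size at least $d/(32\eta)\ge2500kd$. We have $c_A^*\ge g_A\ge q/2\ge1$, and $r_A+f_A\ge1$ if there is a ($\beta$)-item on side $A$. So all ($\alpha$)- and ($\beta$)-items of side $A$ are rich, side $A$ is safe, and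
\begin{equation}\label{eq:matching}
H[A]\text{ has a matching with at least }1250kq\text{ edges.}
\end{equation}
For side $B$ we have $c_B^*\ge c_B\ge r_B-q/2$ by \eqref{eq:g}, so it is safe if $h_B\le r_B-q/2$. In (O1) this follows from \eqref{eq:O1}. In (O2), adding half of \eqref{eq:Sigma} to \eqref{eq:dem} cancels $\psi,\chi,f_A,f_B$, and
\[
h_B+\frac q2=h_B^0+\frac\Sigma2\le\epsilon_{AA}+\frac{o_{AB}}2+\varphi_A+\frac{o_{AF}+o_{AA}}2\le\frac{r_B}2\le r_B .
\]
In (O3) we have $\psi=o_{AB}$ and $\chi=\epsilon_{AA}$, so side $B$ has no ($\alpha$)-items, and $h_B\le f_B+\varphi_A\le r_B+f_B$; side $B$ is safe. The number of extra $AA$-defects is then $q-\Sigma\le q+o_{BF}+o_{BB}+o_{FF}+2f_B\le q+3k$.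

In all cases $h_B\le r_B+f_B\le3k$. Further $h_A\le r_A+f_A+1\le3k+1$ if $q\le1$, and $h_A=h_A^0\le k$ if $q\ge2$. So there are at most $7k$ items, and we reserve independent edges for them. Until the ends of $P_k$ are chosen, each index uses at most $20$ vertices and the reserved edges cover at most $14k$, so $|Q|<100k<M$ and an $X$-good terminal always has an available typical neighbor in $X$.

\subsection*{The fours}
A forced four uses its reserved edge as $P_i$. Let $i$ be a four that is not forced, so its type is $FF$, $AF$, $BF$ or $AB$. By our naming $x_i$ is $A$-good and $y_i$ is $B$-good. If $x_i$ is not $A$-heavy and $y_i$ is not $B$-heavy, then $x_i$ is $B$-heavy and $y_i$ is $A$-heavy, and we exchange the names. So we may assume in addition that $x_i$ is $A$-heavy or $y_i$ is $B$-heavy. If $y_i$ is $B$-heavy, choose a typical $u\in N(x_i)\cap A$ and then a typical $v\in N(u)\cap N(y_i)\cap B$ by Lemma~\ref{lem:terminals}(e). If $x_i$ is $A$-heavy, choose $v$ first and then $u$. Put $P_i=uv$; its surplus is $0$.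

\subsection*{The paths with $m_i\ge3$ and $i\ne k$}
Each such path begins with an \emph{initial segment} that contains its defect $uv$, the edge reserved for $i$. Up to the symmetry between $A$ and $B$ there are four kinds.
\begin{itemize}
\item[(i)] No defect: the segment is a typical vertex $p\in N(x_i)$ in the planned part.
\item[(ii)] Type $AA$, $m_i$ even, $BB$-defect: the segment is $p,u,v$ with a typical $p\in N(u)\cap N(x_i)\cap A$, from Lemma~\ref{lem:terminals}(d). Type $BB$ with an $AA$-defect is symmetric.
\item[(iii)] Type $AA$, $m_i$ even, $AA$-defect: the segment is $u,v$, named so that $u\in N(x_i)$.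
\item[(iv)] Type $AB$, $m_i$ odd, $AA$-defect: the segment is $u,v$ with $u\in N(x_i)$. For a $BB$-defect exchange the roles of $A,B$ and of $x_i,y_i$.
\end{itemize}

Let $m_i\le20$. In (i) choose a typical $p'\in N(y_i)$ in the planned part and add $m_i-2\ge1$ typical vertices alternately by Lemma~\ref{lem:terminals}(d), the last one adjacent to $p'$; this fits, since $p,p'$ lie in the same part exactly when $m_i$ is odd. In (ii)--(iv) continue from $v$ alternately with typical vertices. In (ii) we add an odd number $m_i-3\ge1$ of vertices starting in $A$, and end in $A$. In (iii) we add an even number $m_i-2\ge2$ starting in $B$, and end in $A$. In (iv) we add an odd number $m_i-2\ge1$ starting in $B$, and end in $B$. In each case $y_i$ misses at most $3\beta w$ vertices of the part of the last vertex, so Lemma~\ref{lem:terminals}(d) lets us choose the last vertex in $N(y_i)$, even when it directly follows $v$.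

Let $m_i>20$. In (i) put $g=p$; in (ii)--(iv) append to $v$ a typical neighbor $g$ in the other part. Choose a typical $p'\in N(y_i)$ in the planned part. If $g$ and $p'$ lie in different parts put $g'=p'$; otherwise let $g'$ be a typical neighbor of $p'$ in the other part, placed just before $p'$. Leave a gap between $g$ and $g'$, which lie in different parts. At most six vertices are fixed.

For every path with such a gap, the fixed vertices already have surplus $\Delta_i$. To see this, regard $gg'$ as an edge for a moment: the fixed vertices then form a path with the planned ends and defects, to which \eqref{eq:surplus} applies. Hence the number of fixed vertices is congruent to $\Delta_i\equiv m_i$, and the number of missing vertices is even; it is positive since $m_i>6$.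

\subsection*{The path $P_k$}
Choose typical $p\in N(x_k)$ and $p'\in N(y_k)$ in the planned parts. If $q\ge2$ and the outcome is (O3), take the $q-\Sigma\le q+3k$ edges for the extra $AA$-defects from the matching in \eqref{eq:matching}, avoiding $Q$, and reserve them; this is possible since $1250kq-100k\ge q+3k$.

Starting from $p$, absorb one after another all defect edges of $P_k$ and all atypical vertices that are neither used nor reserved. Let $c$ be the current last vertex, which is typical, and suppose that a vertex $z\in A$ or an edge $uv$ inside $A$ is to be absorbed. If $c\in B$, first move to a typical neighbor of $c$ in $A$ and call it $c$. Then append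
\[
b,\,z,\,b'\qquad\text{or}\qquad b,\,u,\,v,\,b',
\]
where $b\in B$ is a typical common neighbor of $c$ and $z$ (or $u$), and $b'\in B$ is a typical neighbor of $z$ (or $v$). Vertices of $B$ and edges inside $B$ are absorbed symmetrically. Each step uses at most five vertices and creates no defect other than $uv$. There are at most $\beta w+q+10k$ steps, so at most $5(3\beta w+10k)\le20\beta w$ vertices are involved, $|Q|\le25\beta w$, and Lemma~\ref{lem:terminals}(d) applies throughout. Let $g$ be the last vertex, define $g'$ from $p'$ as above, and leave a gap between $g$ and $g'$. As before, the fixed vertices have surplus $\Delta_k$, and the number of missing vertices is even. It is at least $w/k-25\beta w\ge w/(10k)$.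

\subsection*{Completion}
Let $S_A\subseteq A$ and $S_B\subseteq B$ be the sets of unused vertices. Every reserved edge has been used, and all unused vertices are typical. The used vertices have total surplus $\sum_i\Delta_i=q=|A|-|B|$, so $|S_A|=|S_B|$. If the gaps miss $2R_1,\dots,2R_\ell$ vertices, then $|S_A|=|S_B|=\sum_jR_j\ge w/(20k)$. Let $g_j$ be the vertex of the $j$th gap in $A$ and $g_j'$ the one in $B$. Lemma~\ref{lem:fill}(b) fills all gaps. This proves (P) in case (E2).

Sections~\ref{sec:nonext}, \ref{sec:E1} and~\ref{sec:E2}, together with Lemma~\ref{lem:structure}, establish (P) in all cases once $w=n-2k$ is large in terms of $k$, and Theorem~\ref{thm:main} is proved.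

\begin{remark}
The inequality $\sigma\ge s$, that is, the term $s-1$ in the degree condition, is used in exactly two places: in the assignment of hubs to the split fours in Section~\ref{sec:E1}, and in \eqref{eq:inner}. Everywhere else $\sigma\ge1$, which is the degree $(n+2k)/2$ of (Q), is enough. In Example~\ref{ex:16}, with $A=I$, the terminals of the two fours have the single common neighbor $r$ outside $A$ and there is no edge inside $A$: this is the failure of \eqref{eq:inner}.
\end{remark}

\begin{thebibliography}{9}

\bibitem{problem}
Disjoint cycles with prescribed lengths and independent edges in graphs,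
\texttt{https://koreascience.or.kr/article/JAKO201426636276916.pdf}.

\bibitem{KOT}
K\"uhn, Osthus, Treglown, J. Combin. Theory Ser. B 100 (2010) 367--380.

\end{thebibliography}
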